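# The Cohen–Macaulay defect of a composition of ring homomorphisms

All rings are commutative and noetherian, and $k$ is a field. Complexes are indexed homologically. We work in derived categories, and $X[n]$ is the shift with $H_i(X[n])=H_{i-n}(X)$. We write $D^f_b(A)$ for the complexes over $A$ whose homology is bounded and consists of finite $A$-modules. We put $\inf X=\inf\{i:H_i(X)\ne0\}$, $\sup X=\sup\{i:H_i(X)\neq 0\}$ and $\operatorname{amp}X=\sup X-\inf X$, with $\inf 0=\infty$, $\sup 0=-\infty$, $\operatorname{depth}0=\infty$. The fibre of a morphism $f:X\to Y$ is $\operatorname{cone}(f)[-1]$. For example, if $a$ is a regular element of $R$, the fibre of $R\to R/aR$ is the ideal $aR\cong R$.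

## 1. Dimension, depth and defect, for complexes and for homomorphisms

**Definition 1.1 (dimension, depth, defect of a complex).** Let $A$ be a local ring with residue field $\kappa$ and let $X\in D^f_b(A)$. Put
$$\dim_AX=\sup\{\dim A/\mathfrak q-\inf X_{\mathfrak q}:\mathfrak q\in\operatorname{Spec}A\},\qquad \operatorname{depth}_AX=-\sup\mathbf R\mathrm{Hom}_A(\kappa,X),$$
and $\operatorname{cmd}_AX=\dim_AX-\operatorname{depth}_AX$, the Cohen–Macaulay defect of $X$.

For a finite module these are the usual notions, and $\operatorname{cmd}_AX$ does not change when $X$ is shifted. Two examples: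

- Let $B=k[[x,y]]/(x^2,xy)$. Then $\dim B=1$. The class of $x$ is nonzero and killed by the maximal ideal, so $\operatorname{depth}B=0$ and $\operatorname{cmd}B=1$.
- Let $A=k[[z]]$ and $X=A\oplus k[1]$. The prime $0$ contributes $1-0=1$ to the dimension and the maximal ideal contributes $0-0=0$, so $\dim X=1$. Since $\mathbf R\mathrm{Hom}(k,A)\simeq k[-1]$ has supremum $-1$ and $\mathbf R\mathrm{Hom}(k,k[1])$ has supremum $1$, $\operatorname{depth}X=-1$. So $\operatorname{cmd}X=2$.

**Definition 1.2 (perfect complex, grade).** A perfect complex over $R$ is a bounded complex $F$ of finite free modules, and $F^*=\operatorname{Hom}_R(F,R)$. For $S=R/I\ne0$,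
$$\operatorname{grade}_RS=\min\{i:\operatorname{Ext}^i_R(S,R)\ne0\}=\min_{\mathfrak p\supseteq I}\operatorname{depth}R_{\mathfrak p}.$$

The Koszul complex on a finite sequence is perfect. If $S$ has finite projective dimension, a finite free resolution of it is perfect. For $A=k[[x,y]]$ and $B=A/(x^2,xy)$, the resolution is
$$0\to A\xrightarrow{\binom{y}{-x}}A^2\xrightarrow{(x^2\ xy)}A .$$
So $\operatorname{pd}_AB=2$, while $\operatorname{grade}_AB=\operatorname{depth}A_{(x)}=1$.

**Definition 1.3 (dualizing complex).** A dualizing complex for $R$ is a complex $D\in D^f_b(R)$ of finite injective dimension such that the natural map $R\to\mathbf R\mathrm{Hom}_R(D,D)$ is an isomorphism.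

Over a local ring $D$ is unique up to shift. If $R$ is Gorenstein, $D=R$ works. If $A$ has dualizing complex $D^A$ and $A\to B$ is surjective, then $\mathbf R\mathrm{Hom}_A(B,D^A)$ is dualizing for $B$. A complete local ring is a quotient of a regular ring, so it has a dualizing complex. For $A=k[[x,y]]$ and $B=A/(x^2,xy)$ we dualize the resolution above: $D^B=\mathbf R\mathrm{Hom}_A(B,A[2])$ has $H_0=A/(x,y)=k$. It has $H_1=A\cdot(x,y)/A\cdot(x^2,xy)\cong A/(x)$, because the kernel of $(r,s)\mapsto yr-xs$ is generated by $(x,y)$. So $\operatorname{amp}D^B=1=\operatorname{cmd}B$. Statement (3.4) below shows that this is no accident.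

**Definition 1.4 (finite flat dimension, defect of a homomorphism).** A local homomorphism $\varphi:(R,\mathfrak m)\to(S,\mathfrak n)$ is a ring homomorphism of local rings with $\varphi(\mathfrak m)\subseteq\mathfrak n$. It has finite flat dimension if $S$ has finite flat dimension over $R$. If moreover $R$ has a dualizing complex $D$, then $D\otimes^{\mathbf L}_RS\in D^f_b(S)$, and we put
$$\operatorname{cmd}\varphi=\operatorname{cmd}_S\bigl(D\otimes^{\mathbf L}_RS\bigr).$$

The map $k[[x]]/(x^2)\to k$ does not have finite flat dimension, while $k[[x]]\to k$ does. In the article "Cohen–Macaulay Properties of Ring Homomorphisms", from which the problem comes, $\operatorname{cmd}\varphi$ is originally defined through a Cohen factorization, and the formula above is proved there. Two examples: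

- If $\varphi$ is flat, $\operatorname{cmd}\varphi=\operatorname{cmd}(S/\mathfrak mS)$. So $k[[z]]\to B[[z]]$ has defect $\operatorname{cmd}B=1$.
- If $Q$ is regular and $Q\to R$ is surjective, then $D^Q=Q$, so $\operatorname{cmd}(Q\to R)=\operatorname{cmd}R$. So $k[[x,y]]\to B$ has defect $1$.

## 2. Additivity along $Q\to R\to S$

Let $\psi:Q\to R$ and $\varphi:R\to S$ be local homomorphisms, where $Q$ and $R$ have dualizing complexes. Two facts are known, and we take them as given.

**Fact A.** If $\psi$ has finite flat dimension and either $\varphi$ is flat or $R$ is Cohen–Macaulay, then $\operatorname{cmd}\varphi\psi=\operatorname{cmd}\psi+\operatorname{cmd}\varphi$.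

**Fact B.** If $\psi$ and $\varphi$ have finite flat dimension, then $\operatorname{cmd}\psi\le\operatorname{cmd}\varphi\psi$ and $\operatorname{cmd}\varphi\le\operatorname{cmd}\varphi\psi$.

The question: if both maps have finite flat dimension, is it always true that $\operatorname{cmd}\varphi\psi=\operatorname{cmd}\psi+\operatorname{cmd}\varphi$? The answer is no.

**Theorem 1.** Let $k$ be a field, $Q=k[[x,y,u,v,t,w]]$ and $R=Q/(xu-yv,\,wx,\,wy,\,wt)$. There is an ideal $I\subset R$ such that $S=R/I$ has finite projective dimension over $R$ and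
$$\dim R=4,\quad\operatorname{depth}R=3,\quad\dim S=1,\quad\operatorname{depth}S=0,\quad\operatorname{pd}_RS=3,\quad\operatorname{grade}_RS=2.$$
The surjections $\psi:Q\to R$ and $\varphi:R\to S$ have finite flat dimension, and $\operatorname{cmd}\psi=1$, $\operatorname{cmd}\varphi=1$, $\operatorname{cmd}\varphi\psi=1\ne2$.

The second theorem is a complement, not needed for the counterexample. It says exactly what can happen.

**Theorem 2.** Let $\psi:Q\to R$ and $\varphi:R\to S$ be local homomorphisms of finite flat dimension, where $Q,R$ have dualizing complexes.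

(a) $\max\{\operatorname{cmd}\psi,\operatorname{cmd}\varphi\}\le\operatorname{cmd}\varphi\psi\le\operatorname{cmd}\psi+\operatorname{cmd}\varphi$. In particular additivity holds if $\operatorname{cmd}\psi=0$ or $\operatorname{cmd}\varphi=0$.

(b) Let $\varphi$ be surjective with kernel $I$. Let $D,D^Q$ be dualizing complexes of $R,Q$, and $E=\mathbf R\mathrm{Hom}_R(D^Q\otimes^{\mathbf L}_QR,D)$. Then
$$\operatorname{cmd}\psi+\operatorname{cmd}\varphi-\operatorname{cmd}\varphi\psi=\min_{\mathfrak p\supseteq I}\bigl[(\operatorname{depth}R_{\mathfrak p}-\operatorname{grade}_RS)+(\sup E-\inf E_{\mathfrak p})\bigr].$$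
If $Q$ is Gorenstein, this number equals $\dim R-\dim S-\operatorname{grade}_RS$.

(c) For integers $d_1,d_2,d_3\ge0$ there exist such $\psi,\varphi$ with $(\operatorname{cmd}\psi,\operatorname{cmd}\varphi,\operatorname{cmd}\varphi\psi)=(d_1,d_2,d_3)$ if and only if $\max\{d_1,d_2\}\le d_3\le d_1+d_2$.

## 3. The defect as an amplitude

This section turns $\operatorname{cmd}$ into something computable: the amplitude of a dual. Let $R$ be local with residue field $k$ (any field here) and dualizing complex $D$, normalized by $\mathbf R\mathrm{Hom}_R(k,D)\simeq k$. We quote from Hartshorne, *Residues and Duality*, V.7, that $\mathbf R\mathrm{Hom}_{R_{\mathfrak p}}(\kappa(\mathfrak p),D_{\mathfrak p})\simeq\kappa(\mathfrak p)[\dim R/\mathfrak p]$. Hence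
$$\operatorname{depth}D_{\mathfrak p}=-\dim R/\mathfrak p\quad\text{for all }\mathfrak p.$$

**(3.1)** For nonzero $X,Y\in D^f_b(R)$: $\inf(X\otimes^{\mathbf L}Y)=\inf X+\inf Y$. In particular $\inf(k\otimes^{\mathbf L}X)=\inf X$.

The lowest possible homology module is $H_{\inf X}(X)\otimes H_{\inf Y}(Y)$, and it is nonzero by Nakayama.

**(3.2)** For nonzero $X,Y\in D^f_b(R)$: $\operatorname{depth}\mathbf R\mathrm{Hom}(X,Y)=\inf X+\operatorname{depth}Y$.

We have $\mathbf R\mathrm{Hom}(k,\mathbf R\mathrm{Hom}(X,Y))\simeq\mathbf R\mathrm{Hom}_k(k\otimes^{\mathbf L}X,\mathbf R\mathrm{Hom}(k,Y))$. Over a field the supremum of this is $\sup\mathbf R\mathrm{Hom}(k,Y)-\inf(k\otimes^{\mathbf L}X)$, and (3.1) evaluates the last term.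

**(3.3)** For $0\ne Z\in D^f_b(R)$: $\sup Z=\max_{\mathfrak p}(-\operatorname{depth}Z_{\mathfrak p})$.

Since $\mathbf R\mathrm{Hom}(\kappa(\mathfrak p),-)$ does not raise suprema, $\operatorname{depth}Z_{\mathfrak p}\ge-\sup Z_{\mathfrak p}\ge-\sup Z$. Put $s=\sup Z$ and take $\mathfrak p\in\operatorname{Ass}H_s(Z)$. The homology of $\mathbf R\mathrm{Hom}(\kappa(\mathfrak p),Z_{\mathfrak p})$ in degree $s$ is $\operatorname{Hom}(\kappa(\mathfrak p),H_s(Z)_{\mathfrak p})\ne0$, so equality holds.

**(3.4)** For $0\ne X\in D^f_b(R)$ put $X^\dagger=\mathbf R\mathrm{Hom}(X,D)\in D^f_b(R)$. Then $\operatorname{depth}X=\inf X^\dagger$ and $\dim X=\sup X^\dagger$, so $\operatorname{cmd}X=\operatorname{amp}X^\dagger$.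

Since $X\simeq X^{\dagger\dagger}$, (3.2) gives $\operatorname{depth}X=\inf X^\dagger+\operatorname{depth}D=\inf X^\dagger$. By (3.3) and (3.2),
$$\sup X^\dagger=\max_{\mathfrak p}(-\inf X_{\mathfrak p}-\operatorname{depth}D_{\mathfrak p})=\max_{\mathfrak p}(\dim R/\mathfrak p-\inf X_{\mathfrak p})=\dim X.$$
Check on $X=A\oplus k[1]$ over $A=k[[z]]$: here $D=A[1]$ and $X^\dagger=A[1]\oplus k[-1]$, of amplitude $2$, as found by hand.

**(3.5)** Let $S=R/I$ with $\operatorname{pd}_RS<\infty$. Then $\operatorname{cmd}_SX=\operatorname{amp}\mathbf R\mathrm{Hom}_R(X,D)$ for $0\ne X\in D^f_b(S)$, and $\varphi:R\to S$ has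
$$\operatorname{cmd}\varphi=\operatorname{pd}_RS-\operatorname{grade}_RS.$$

Indeed $D^S=\mathbf R\mathrm{Hom}_R(S,D)$ is a normalized dualizing complex for $S$ and $\mathbf R\mathrm{Hom}_S(X,D^S)\simeq\mathbf R\mathrm{Hom}_R(X,D)$, so (3.4) over $S$ gives the first claim. Applying it to $X=D\otimes^{\mathbf L}_RS$,
$$\operatorname{cmd}\varphi=\operatorname{amp}\mathbf R\mathrm{Hom}_R(D\otimes^{\mathbf L}_RS,D)=\operatorname{amp}\mathbf R\mathrm{Hom}_R(S,\mathbf R\mathrm{Hom}_R(D,D))=\operatorname{amp}\mathbf R\mathrm{Hom}_R(S,R).$$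
The supremum of $\mathbf R\mathrm{Hom}_R(S,R)$ is $-\operatorname{grade}_RS$. If $F$ is the minimal free resolution of $S$, then by (3.1) its infimum is $\inf(F^*\otimes k)=-\operatorname{pd}_RS$.

## 4. Surjections from a regular ring: comparing $\dim R$ with $\dim S+\operatorname{grade}_RS$

Let $Q$ be regular, $Q\to R$ and $R\to S=R/I$ surjective, $\operatorname{pd}_RS<\infty$. Then $\operatorname{cmd}\psi=\operatorname{cmd}R$, $\operatorname{cmd}\varphi\psi=\operatorname{cmd}S$, and $\operatorname{cmd}\varphi=\operatorname{pd}_RS-\operatorname{grade}_RS$. The Auslander–Buchsbaum formula $\operatorname{pd}_RS=\operatorname{depth}R-\operatorname{depth}S$ makes all depths cancel: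
$$\operatorname{cmd}\psi+\operatorname{cmd}\varphi-\operatorname{cmd}\varphi\psi=\dim R-\dim S-\operatorname{grade}_RS.\tag{4.1}$$
So in this case the question is whether a cyclic module $S$ of finite projective dimension satisfies $\operatorname{grade}_RS+\dim S=\dim R$. Here are the easy cases.

- If $R$ is Cohen–Macaulay, then $\operatorname{grade}_RS$ is the height of $I$ and $\operatorname{ht}I+\dim R/I=\dim R$. Equality holds.
- If $I$ is generated by a regular sequence of length $n$, the grade is $n$ and the dimension drops by $n$. Equality holds.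
- If $\operatorname{pd}_RS\le1$, then $I$ is free, so $I=0$ or $I$ is generated by one regular element. Equality holds by the previous case.
- If $S$ has finite length, then $\operatorname{grade}_RS=\operatorname{depth}R=\operatorname{pd}_RS$. By the New Intersection Theorem $\operatorname{pd}_RS\ge\dim R$, so $R$ is Cohen–Macaulay and equality holds.

The number (4.1) is never negative: if $\mathfrak p\supseteq I$ has $\dim R/\mathfrak p=\dim S$, then $\operatorname{grade}_RS\le\operatorname{depth}R_{\mathfrak p}\le\dim R_{\mathfrak p}\le\dim R-\dim S$. Suppose it is positive, and let $\mathfrak p\supseteq I$ be a prime at which the grade is attained. Since $\dim R/\mathfrak p\le\dim S$,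
$$\operatorname{depth}R_{\mathfrak p}+\dim R/\mathfrak p<\dim R.$$
This happens when $\mathfrak p$ lies only on a component of $\operatorname{Spec}R$ of too small dimension. So we want a ring with a large and a small component, a prime $P$ on the small one only, and a cyclic module of finite projective dimension, of small support, that sees $P$. Such a module cannot have finite length, so dimension one is the first case to try.

## 5. A hypersurface glued to a three-space

Let $Q$, $R$ be as in Theorem 1, and $f=xu-yv$. Put
$$R_1=Q/(w,f),\qquad R_2=Q/(x,y,t)=k[[u,v,w]],\qquad R_0=Q/(w,x,y,t)=k[[u,v]].$$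

**Step 1: the two components.** This step describes $R$ by rings we understand. Suppose $wA+fB\in(x,y,t)$. As $f\in(x,y,t)$ and $w$ is regular modulo the prime $(x,y,t)$, we get $A\in(x,y,t)$. Hence $(w,f)\cap(x,y,t)=(f,wx,wy,wt)$. The sum of the two ideals is $(w,x,y,t)$, so there is an exact sequence
$$0\to R\to R_1\oplus R_2\to R_0\to0.\tag{5.1}$$
Here $R_1$ is Cohen–Macaulay of dimension $4$ and $\dim R_2=3$. So $\dim R=4$.

**Step 2: a regular sequence of length three.** Put
$$a=u,\qquad b=v-y,\qquad c=x+w.$$
We show that $a,b,c$ is regular on $R$, using Koszul homology and (5.1).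

- On $R_1$: $R_1/(a,b,c)R_1=k[[y,t]]/(y^2)$ has dimension $1=4-3$, so $a,b,c$ is regular on the Cohen–Macaulay ring $R_1$.
- On $R_2$ the sequence is $u,v,w$, which is regular.
- On $R_0$ it is $u,v,0$, so $H_i(a,b,c;R_0)=0$ for $i\ge2$.

For $i\ge1$, $H_i(a,b,c;R)$ sits between $H_{i+1}(a,b,c;R_0)=0$ and $H_i(a,b,c;R_1\oplus R_2)=0$, so it vanishes.

**Step 3: $\operatorname{depth}R=3$.** It is at least $3$ by Step 2. Since $\operatorname{depth}(R_1\oplus R_2)=3$, $H^2_{\mathfrak m}(R_1\oplus R_2)=0$. So (5.1) embeds $H^2_{\mathfrak m}(R_0)\ne0$ into $H^3_{\mathfrak m}(R)$, and the depth is at most $3$.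

**Step 4: the closed set $V=V(a,b,c)$.** We claim $V=\{\eta,\mathfrak m\}$ with $\eta=(x,y,u,v,w)$. Let a prime contain $u$, $v-y$, $x+w$. It contains $x(x+w)=x^2$, as $wx=0$; hence it contains $x$, and then $w$. It contains $yv=xu$ and $v-y$, hence $y^2$, hence $y$ and $v$. So $V=V(\eta)$, and $R/\eta=k[[t]]$ has just two primes. Since $a,b,c$ stays regular after localization, every $\mathfrak q\in V$ has $\operatorname{depth}R_{\mathfrak q}\ge3$.

Let $U=\operatorname{Spec}R\setminus V=D(a)\cup D(b)\cup D(c)$. As $U$ is covered by three affine open sets with affine intersections, the Čech complex shows $H^i(U,-)=0$ on quasi-coherent sheaves for $i\ge3$.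

**Step 5: the prime $P$ on the small component.** Let $P=(x,y,t,u,v)$, so $R/P=k[[w]]$. Then $a,b\in P$ and $c\notin P$, so $P\in U$. In $R_P$ the element $w$ is a unit, so $x=y=t=0$ and
$$R_P=k[[u,v,w]]_{(u,v)},$$
which is regular of dimension $2$. As $V(P)=\{P,\mathfrak m\}$, $P$ is a closed point of $U$. Note $\operatorname{depth}R_P+\dim R/P=3<4=\dim R$, as Section 4 demands. We also need:
$$\text{a prime }\mathfrak q\in U\text{ containing }x,y,u,v\text{ equals }P.\tag{5.2}$$
Indeed $a,b\in\mathfrak q$, so $c\notin\mathfrak q$, so $w\notin\mathfrak q$. As $wt=0$, $t\in\mathfrak q$. So $\mathfrak q\supseteq P$ and $\mathfrak q\ne\mathfrak m$.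

**Proposition 5.3.** Let $S=R/I$ have finite projective dimension and $\operatorname{Supp}S=\{P,\eta,\mathfrak m\}$. Then $S$ has all the properties in Theorem 1.

Proof. As $\dim R/P=\dim R/\eta=1$, $\dim S=1$. Next, $\operatorname{grade}_RS=\min\{\operatorname{depth}R_P,\operatorname{depth}R_\eta,\operatorname{depth}R\}=2$: the first number is $2$ and the other two are at least $3$. Since $t\in P\setminus\eta$, $P\not\subseteq\eta$, so $S_\eta$ is nonzero of finite length, and Auslander–Buchsbaum gives $\operatorname{pd}_{R_\eta}S_\eta=\operatorname{depth}R_\eta\ge3$. Also $\operatorname{pd}_RS\le\operatorname{depth}R=3$. So $\operatorname{pd}_RS=3$ and $\operatorname{depth}S=0$. The rings are complete, so dualizing complexes exist; $\psi$ has finite flat dimension because $Q$ is regular, and $\varphi$ because $\operatorname{pd}_RS<\infty$. Finally $\operatorname{cmd}\psi=\operatorname{cmd}R=4-3=1$, $\operatorname{cmd}\varphi=3-2=1$ by (3.5), and $\operatorname{cmd}\varphi\psi=\operatorname{cmd}S=1-0=1$. $\square$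

So Theorem 1 is reduced to constructing $S$.

The simplest module that sees $P$ is $R/P=k[[w]]$. It has infinite projective dimension: otherwise Fact B would give $1=\operatorname{cmd}\psi\le\operatorname{cmd}k[[w]]=0$. So we only ask that a module agree with $R/P$ on $U$, and leave ourselves freedom on $V$. Let
$$\mathcal K=(R/P)^\sim|_U .$$
It is supported at the closed point $P$ of $U$, with stalk $\kappa(P)=k((w))$; any coherent sheaf on $U$ supported at $P$ with stalk $\kappa(P)$ is isomorphic to it. Since $(R/P)_a=(R/P)_b=0$, the Čech complex gives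
$$\mathbf R\Gamma(U,\mathcal K)=(R/P)_c=k((w)),\quad\text{in degree }0.\tag{5.4}$$
Since $R_P$ is regular of dimension $2$, $\mathbf R\mathcal Hom_U(\mathcal K,\mathcal O_U)$ has a single nonzero homology sheaf, in degree $-2$, supported at $P$ with stalk $\kappa(P)$. So
$$\mathbf R\mathcal Hom_U(\mathcal K,\mathcal O_U)\simeq\mathcal K[-2].\tag{5.5}$$

## 6. Which complexes on $U$ come from perfect complexes over $R$

Write $C_U$ for the restriction to $U$ of the complex of sheaves attached to a bounded complex $C$ of $R$-modules. Let $\mathcal T\subset D(U)$ consist of the objects isomorphic to $F_U$ for some perfect $F$ over $R$. For example $\mathcal O_U\in\mathcal T$. We want $\mathcal K\in\mathcal T$. This section shows how to build objects of $\mathcal T$.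

**Step 1: Koszul complexes and local cohomology.** We need complexes over $R$ that vanish on $U$. Let $K_n$ be the Koszul complex on $a^n,b^n,c^n$. It resolves $A_n=R/(a^n,b^n,c^n)$, and by self-duality $A_n^*:=K_n^*\simeq A_n[-3]$. Also $(K_n)_U\simeq0$, because at each point of $U$ one of $a,b,c$ is a unit. Let $R\to K_n$ be the inclusion of degree $0$ and $I_n$ its fibre. Then $I_n$ is perfect and $I_n\to R$ is an isomorphism on $U$.

The transition maps $K_{n+1}\to K_n$ are tensor products of maps $K(a^{n+1})\to K(a^n)$, the identity in degree $0$ and multiplication by $a$ in degree $1$ (likewise for $b,c$). They are compatible with $R\to K_n$, so they induce maps $I_{n+1}\to I_n$, and on homology they give $A_{n+1}\to A_n$, $1\mapsto1$. Since $\operatorname{colim}(R\xrightarrow{a}R\xrightarrow{a}\cdots)=R_a$,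
$$\operatorname{colim}_n\operatorname{Hom}(K_n,C)=(R\to R_a)\otimes(R\to R_b)\otimes(R\to R_c)\otimes C=:\mathbf R\Gamma_V(C).$$
The terms involving a localization form a subcomplex, which is the shift by $-1$ of the Čech complex computing $\mathbf R\Gamma(U,C_U)$; the quotient is $C$. So there is a triangle
$$\mathbf R\Gamma_V(C)\to C\to\mathbf R\Gamma(U,C_U)\to.\tag{6.1}$$
If $Z=\mathbf R\Gamma_V(C)$, then $Z_a\simeq Z_b\simeq Z_c\simeq0$, because $(R\to R_a)_a$ is acyclic, and likewise for $b,c$. So all localized terms in $\mathbf R\Gamma_V(Z)$ are acyclic, and $\mathbf R\Gamma_V(Z)\to Z$ is an isomorphism.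

**Lemma 6.2.** $\mathcal T$ is closed under shifts, finite sums, cones and fibres.

Proof. Only cones need an argument: a morphism $F_U\to G_U$ need not come from a morphism $F\to G$ over $R$, and we show that it does after replacing $F$ by $F\otimes I_n$. Let $F,G$ be perfect, $C=\operatorname{Hom}(F,G)$ and $Z=\mathbf R\Gamma_V(C)$. Then $\mathbf R\Gamma(U,C_U)=\mathbf R\mathrm{Hom}_U(F_U,G_U)$. Consider
$$\operatorname{colim}_n\mathbf R\mathrm{Hom}(I_n,C)\to\operatorname{colim}_n\mathbf R\Gamma(U,\mathbf R\mathrm{Hom}(I_n,C)_U)\simeq\mathbf R\Gamma(U,C_U),$$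
where the last isomorphism holds because $I_n\to R$ is an isomorphism on $U$. By (6.1) the fibre of the first map at stage $n$ is $\mathbf R\Gamma_V(\mathbf R\mathrm{Hom}(I_n,C))$. This equals $\mathbf R\mathrm{Hom}(I_n,Z)$, since $\operatorname{Hom}(I_n,C)\cong I_n^*\otimes C$. The triangle $I_n\to R\to K_n\to$ gives triangles $\operatorname{Hom}(K_n,Z)\to Z\to\operatorname{Hom}(I_n,Z)\to$. In the colimit, $\operatorname{colim}_n\operatorname{Hom}(I_n,Z)$ is therefore the cone of $\mathbf R\Gamma_V(Z)\to Z$, which is $0$. So the displayed map is an isomorphism. Taking $H_0$, every morphism $F_U\to G_U$ is, for some $n$, the restriction of a morphism $F\otimes I_n\to G$ over $R$ composed with the inverse of $(F\otimes I_n)_U\xrightarrow{\sim}F_U$. The cone of $F\otimes I_n\to G$ is perfect and restricts to the given cone. $\square$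

**Truncating a resolution, and where this stops.** The natural attempt is to take the truncation $L=(L_2\to L_1\to L_0)$ of a resolution of $R/P$ by finite free modules. On $U$ its homology is $\mathcal K$ in degree $0$ and a coherent sheaf $\mathcal E$ in degree $2$, so there is a triangle $\mathcal E[2]\to L_U\to\mathcal K\to\mathcal E[3]$. The sheaves $\mathcal Ext^j(\mathcal K,\mathcal E)$ are supported at the closed point $P$, so they have no higher cohomology. They vanish for $j\ge3$, because $R_P$ is regular of dimension $2$. Hence $\operatorname{Hom}(\mathcal K,\mathcal E[3])=0$ and $L_U\simeq\mathcal K\oplus\mathcal E[2]$. The endomorphism that is $0$ on $\mathcal K$ and the identity on $\mathcal E[2]$ has cone $\mathcal K\oplus\mathcal K[1]$, so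
$$\mathcal K\oplus\mathcal K[1]\in\mathcal T.$$
Here the attempt stops. A perfect complex restricting to this object has nonzero $H_1$ at $P$, so it is not a resolution of a module. To keep $\mathcal K$ and drop $\mathcal K[1]$ we would need $\mathcal T$ to be closed under direct summands, and Lemma 6.2 does not give that.

But the trick is useful in another place. Suppose we find an explicit perfect complex whose homology on $U$ consists of $\mathcal K$ together with one sheaf $Y$ occurring twice, once in degree $0$ and once in degree $1$. If $Y\oplus Y[1]\in\mathcal T$, then the two copies of $Y$ can be removed together, and only $\mathcal K$ is left. The next section does this with a line bundle $Y$.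

## 7. A $2\times2$ matrix of determinant zero whose rank drops only at $P$

**Step 1: the line bundle $Y$.** This step produces the sheaf to be cancelled. Let $\Lambda$ be the cokernel of
$$\begin{pmatrix}v&u&w\\-x&-y&0\end{pmatrix}:R^3\to R^2 .$$
Write $\nu_0,\nu_1$ for its generators; the relations are $v\nu_0=x\nu_1$, $u\nu_0=y\nu_1$, $w\nu_0=0$. The $2\times2$ minors $ux-vy$, $wx$, $wy$ are all $0$ in $R$. The entries generate $\eta$, and $V(\eta)=V$, so at each point of $U$ some entry is a unit. A matrix with a unit entry and vanishing $2\times2$ minors can be brought by row and column operations to one with a single nonzero entry $1$. So $\Lambda$ is free of rank $1$ at each point of $U$, and $Y:=\Lambda^\sim|_U$ is a line bundle.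

**Step 2: $Y\oplus Y[1]\in\mathcal T$.** This is the truncation trick. Let $L=(L_2\to L_1\to L_0)$ be the truncation of a resolution of $\Lambda$ by finite free modules. On $U$ its homology is $Y$ in degree $0$ and a coherent sheaf $\mathcal S$ in degree $2$. In the triangle $\mathcal S[2]\to L_U\to Y\to\mathcal S[3]$ the last map is zero, because $\operatorname{Hom}(Y,\mathcal S[3])=H^3(U,Y^{-1}\otimes\mathcal S)=0$. So $L_U\simeq Y\oplus\mathcal S[2]$. The endomorphism $0\oplus\mathrm{id}$ of this object has cone $Y\oplus Y[1]$. Apply Lemma 6.2.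

**Step 3: the complex $G$.** Drop the last column and let
$$X=\begin{pmatrix}v&u\\-x&-y\end{pmatrix},\qquad \det X=ux-vy=0\ \text{in }R,\qquad G=(R^2\xrightarrow{X}R^2)\ \text{in degrees }1,0.$$
By (5.2), at every $\mathfrak q\in U$ with $\mathfrak q\ne P$ some entry of $X$ is a unit; at $P$ we have $x=y=0$, and all entries lie in the maximal ideal.

**Step 4: $H_0(G_U)$ is an extension of $Y$ by $\mathcal K$.** There is a natural surjection $\operatorname{coker}X\to\Lambda$. At $\mathfrak q\in U$, $\mathfrak q\ne P$, the matrix $X$ has a unit entry and determinant $0$, so $\operatorname{coker}X_{\mathfrak q}$ is free of rank $1$; its surjection onto $\Lambda_{\mathfrak q}\cong R_{\mathfrak q}$ is an isomorphism. At $P$, $w$ is a unit, so $\nu_0=0$ in $\Lambda_P=R_P\nu_1$, and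
$$\operatorname{coker}X_P=R_P/(u,v)\oplus R_P\to\Lambda_P=R_P\nu_1$$
is the projection, with kernel $\kappa(P)$. So there is an exact sequence
$$0\to\mathcal K\to H_0(G_U)\to Y\to0.$$

**Step 5: $H_1(G_U)\cong Y$.** Define $j:\Lambda\to R^2$ by $\nu_0\mapsto(y,-x)$, $\nu_1\mapsto(u,-v)$. It respects the relations:

- $v(y,-x)-x(u,-v)=(vy-xu,0)=0$,
- $u(y,-x)-y(u,-v)=(0,yv-ux)=0$,
- $w(y,-x)=0$.

Its image lies in $\ker X$, since $y(v,-x)-x(u,-y)=(yv-xu,0)=0$ and $u(v,-x)-v(u,-y)=(0,vy-ux)=0$. We show that $j$ maps $\Lambda$ onto $\ker X$ at each point of $U$. At $P$, $\ker X_P$ is the kernel of $(v\ \,u):R_P^2\to R_P$. As $u,v$ is regular in $R_P$, it is free on $(u,-v)=j(\nu_1)$. At $\mathfrak q\ne P$, $X$ is equivalent to $\operatorname{diag}(1,0)$, so $\ker X_{\mathfrak q}$ is a free direct summand of rank one in $R^2_{\mathfrak q}$. One of $(y,-x)$, $(u,-v)$ has a unit entry. Written as $r$ times a generator of $\ker X_{\mathfrak q}$, it forces $r$ to be a unit, so it generates. So $j_U:Y\to H_1(G_U)$ is a surjection of line bundles, hence an isomorphism.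

**Step 6: $\mathcal K\in\mathcal T$.** Now the two copies of $Y$ cancel. Let $h:G_U\to H_0(G_U)\to Y$, and let $\mathcal D$ be its fibre. As $H_0(h)$ is surjective with kernel $\mathcal K$, the homology of $\mathcal D$ is $H_1\cong Y$, $H_0\cong\mathcal K$ and nothing else. So there is a triangle $Y[1]\xrightarrow{g}\mathcal D\to\mathcal K\to$. We do not know that $Y\in\mathcal T$, but we know $Y\oplus Y[1]\in\mathcal T$. The fibre of
$$(h,0):G_U\to Y\oplus Y[1]$$
is $\mathcal D\oplus Y$, so $\mathcal D\oplus Y\in\mathcal T$. Finally $\mathcal K$ is the cone of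
$$g\oplus\mathrm{id}:Y[1]\oplus Y\to\mathcal D\oplus Y,$$
a morphism between objects of $\mathcal T$. By Lemma 6.2, $\mathcal K\in\mathcal T$.

Fix a perfect $F$ over $R$ with $F_U\simeq\mathcal K$. By (5.5), $(F^*)_U\simeq\mathcal K[-2]$.

## 8. A module $M$ with $\operatorname{pd}_RM\le3$ and $M_U\simeq\mathcal K$

**Step 1: homology classes come from $A_n$.** This step gives the tool to kill unwanted homology without changing $F_U$. By (5.4), $\mathbf R\Gamma(U,F_U)$ is concentrated in degree $0$, so (6.1) shows that $H_i(\mathbf R\Gamma_VF)\to H_i(F)$ is surjective for $i\ne0$. Moreover $H_i(\mathbf R\Gamma_VF)=\operatorname{colim}_n\operatorname{Hom}_{D(R)}(A_n[i],F)$, since $K_n$ is a free resolution of $A_n$. So for $i\ne0$ each element of $H_i(F)$ is the image of $1$ under some morphism $A_n[i]\to F$. Finitely many elements can be handled with a common $n$, by composing with the maps $A_{n+1}\to A_n$, $1\mapsto1$. The same holds for $F^*$ in degrees $i\ne-2$, because $\mathbf R\Gamma(U,(F^*)_U)$ is concentrated in degree $-2$.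

**Step 2: we may assume $\inf F\ge0$.** If $i=\inf F<0$, choose a morphism $A_n^r[i]\to F$ surjective on $H_i$, and replace $F$ by its cone. The cone is perfect, restricts to the same object on $U$, and has $\inf>i$. Repeat. The complex never becomes $0$, since $F_U\ne0$.

**Step 3: we may also assume $p:=-\inf F^*\le3$.** If $p>3$, then $-p\ne-2$, so we can choose $A_n^r[-p]\to F^*$ surjective on $H_{-p}$. Let $C$ be its cone, so $\inf C\ge-p+1$, and put $F'=C^*$. Dualizing gives a triangle
$$F'\to F\to(A_n^r[-p])^*\simeq A_n^r[p-3]\to.$$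
We must check that Step 2 is not destroyed. The module $H_i(F')$ sits between $H_{i+1}(A_n^r[p-3])$ and $H_i(F)$, and the former is nonzero only for $i=p-4\ge0$. So $\inf F'\ge0$. Also $F'_U\simeq F_U$ and $-\inf F'^*=-\inf C\le p-1$. Repeat.

**Step 4: the complex lives in degrees $0,\dots,3$.** By (3.1), $\inf(F\otimes k)=\inf F\ge0$ and $\sup(F\otimes k)=-\inf(F^*\otimes k)=-\inf F^*\le3$. The minimal free complex representing $F$ has $F_i$ of rank $\dim_kH_i(F\otimes k)$, so it lives in degrees $0,\dots,3$.

**Step 5: $F$ is acyclic in positive degrees.** For $i\ge1$, $H_i(F)$ is supported in $V$, where $\operatorname{depth}R_{\mathfrak q}\ge3$. We use the Peskine–Szpiro acyclicity lemma, and give the argument. Suppose some $H_i(F)$ with $i\ge1$ is nonzero, and let $\mathfrak q$ be minimal in $\bigcup_{i\ge1}\operatorname{Supp}H_i(F)\subseteq V$. Over $R_{\mathfrak q}$ all $H_i(F_{\mathfrak q})$, $i\ge1$, have finite length. Let $i\ge1$ be the largest index with $H_i(F_{\mathfrak q})\ne0$. Let $Z_i\subseteq(F_i)_{\mathfrak q}$ be the cycles and $B_i$ the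 boundaries, so there is an exact sequence $0\to B_i\to Z_i\to H_i(F_{\mathfrak q})\to0$. As a submodule of a free module over a ring of depth $\ge3$, $Z_i$ has $H^0_{\mathfrak q}(Z_i)=0$. If $i=3$, then $B_i=0$. If $i\le2$, then $B_i$ has the resolution $0\to(F_3)_{\mathfrak q}\to\cdots\to(F_{i+1})_{\mathfrak q}\to B_i\to0$ of length $2-i$, so $\operatorname{depth}B_i\ge3-(2-i)\ge2$. In both cases $H^1_{\mathfrak q}(B_i)=0$, so $H^0_{\mathfrak q}(H_i(F_{\mathfrak q}))=0$. But a nonzero module of finite length has nonzero $H^0_{\mathfrak q}$, a contradiction.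

So $F$ is a free resolution of $M:=H_0(F)$. Hence $\operatorname{pd}_RM\le3$ and $M_U\simeq\mathcal K$.

## 9. From $M$ to a cyclic module

The module $M$ need not be cyclic. We now realize it as $J/I$ inside a cyclic module $R/I$, where $R/J$ has finite projective dimension and support $V$.

**Step 1: the structure of $M$.** Let $\Gamma=\ker(M\to\Gamma(U,M_U)=k((w)))$; its elements are those killed by a power of $(a,b,c)$. Then $M/\Gamma$ is a finite $k[[w]]$-submodule of $k((w))$. It is nonzero, because $M_P\ne0$ and $\Gamma_P=0$. Hence it is cyclic, and $M=Rm_0+\Gamma$ for some $m_0$. As $a,b\in P$, they kill $M/\Gamma$. Also $(a,b,c)^e\Gamma=0$ for some $e\ge1$. So $\alpha=a^{e+1}$, $\beta=b^{e+1}$, $\gamma=c^{e+1}$ satisfy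
$$\alpha M=\beta M=0,\qquad\gamma\Gamma=0,\tag{9.1}$$
and $\alpha,\beta,\gamma$ is a regular sequence.

**Step 2: the ideal $J$.** We want an ideal with as many generators as $M$ needs, whose relations are visibly satisfied in $M$. Choose $\ell\ge1$ and generators $m_0',\dots,m_\ell'$ of $\Gamma$ (repetitions and zeros allowed), and put
$$J=(\alpha,\beta)^\ell+(\gamma),\qquad g_i=\alpha^{\ell-i}\beta^i\quad(0\le i\le\ell).$$

**Step 3: $\operatorname{pd}_RR/J<\infty$.** Regular sequences are quasi-regular, so $R/(\alpha,\beta)^\ell$ is filtered with subquotients $(\alpha,\beta)^i/(\alpha,\beta)^{i+1}$ free over $R/(\alpha,\beta)$. Hence it has finite projective dimension, and $\gamma$, being regular on $R/(\alpha,\beta)$, is regular on it. So $R/J$ is the quotient of a module of finite projective dimension by a regular element on it.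

**Step 4: the relations among the $g_i$ are generated by $\beta g_i-\alpha g_{i+1}=0$, $0\le i<\ell$.** Use induction on $\ell$. For $\ell=0$ there are no nonzero relations, as $g_0=1$. Let $\ell\ge1$ and $\sum_{i=0}^\ell r_ig_i=0$. Then $r_\ell\beta^\ell\in(\alpha)$, so $r_\ell=\alpha s$, because $\beta$ is regular modulo $\alpha$. Adding $s$ times the relation $\beta g_{\ell-1}-\alpha g_\ell=0$ we may assume $r_\ell=0$. Dividing by the regular element $\alpha$ leaves a relation among the $\alpha^{\ell-1-i}\beta^i$, $0\le i\le\ell-1$, and induction applies.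

**Step 5: the relations of $J$.** Let $\sum r_ig_i+s\gamma=0$. As $\gamma$ is regular modulo $(\alpha,\beta)^\ell$, $s\in(\alpha,\beta)^\ell$, say $s=\sum s_ig_i$. Subtracting $\sum_is_i$ times the relations $(-\gamma)\cdot g_i+g_i\cdot\gamma=0$ leaves a relation among the $g_i$ alone. So the relations of the generators $\gamma,g_0,\dots,g_\ell$ are generated by
$$\gamma\cdot g_i-g_i\cdot\gamma=0\quad(0\le i\le\ell),\qquad\beta g_i-\alpha g_{i+1}=0\quad(0\le i<\ell).$$

**Step 6: the map $\theta:J\to M$.** Put $\theta(\gamma)=m_0$, $\theta(g_i)=m_i'$. This is well defined. We have $\gamma m_i'-g_im_0=0$, because $\gamma\Gamma=0$ and $g_i\in(\alpha,\beta)$ kills $M$. And $\beta m_i'-\alpha m_{i+1}'=0$ by (9.1). It is surjective. Let $I=\ker\theta\subset J\subset R$ and $S=R/I$. The exact sequence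
$$0\to M\to S\to R/J\to0$$
shows $\operatorname{pd}_RS<\infty$. We have $V(J)=V$, $\operatorname{Supp}M\subseteq V\cup\{P\}$ and $M_P\ne0$, so
$$\operatorname{Supp}S=\operatorname{Supp}M\cup V(J)=\{P,\eta,\mathfrak m\}.$$
Proposition 5.3 now gives all the numbers in Theorem 1: $\operatorname{cmd}\varphi\psi=1\ne2=\operatorname{cmd}\psi+\operatorname{cmd}\varphi$. This proves Theorem 1, and the proposed equality is false. $\blacksquare$

## 10. The exact size of the failure: Theorem 2 (a) and (b)

**Step 1: reduction of the upper bound in (a) to surjective $\varphi$.** For $X\in D^f_b(S)$, $\inf X_{\mathfrak q}$ is the least $i$ with $\mathfrak q\in\operatorname{Supp}H_i(X)$, so $\dim_SX=\sup_i\{\dim H_i(X)-i\}$. Hence dimension and depth of $X$, and so $\operatorname{cmd}$, do not change under $-\otimes_S\widehat S$. We may replace $S$ by $\widehat S$ and assume $S$ complete.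

By Avramov–Foxby–B. Herzog (*Structure of local homomorphisms*, J. Algebra 164 (1994)), $\varphi$ factors as $R\xrightarrow{\iota}R'\xrightarrow{\varphi'}S$ with $\iota$ flat local, $\bar R=R'/\mathfrak mR'$ regular, and $\varphi'$ surjective. Let $k$ and $l'$ be the residue fields of $R$ and $R'$. We check three things.

First, $\operatorname{pd}_{R'}S<\infty$. We have $S\otimes^{\mathbf L}_{R'}l'\simeq(S\otimes^{\mathbf L}_{R'}\bar R)\otimes^{\mathbf L}_{\bar R}l'$. Since $\iota$ is flat, $S\otimes^{\mathbf L}_{R'}\bar R\simeq S\otimes^{\mathbf L}_Rk$, which has bounded homology because $\varphi$ has finite flat dimension. As $\bar R$ is regular, $\operatorname{Tor}^{R'}_i(S,l')=0$ for $i\gg0$.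

Second, $D'=D\otimes_RR'$ is dualizing for $R'$. By flatness the homothety map $R'\to\mathbf R\mathrm{Hom}_{R'}(D',D')$ is the base change of $R\simeq\mathbf R\mathrm{Hom}_R(D,D)$, so it is an isomorphism. Moreover $\mathbf R\mathrm{Hom}_{R'}(l',D')\simeq\mathbf R\mathrm{Hom}_{\bar R}(l',\mathbf R\mathrm{Hom}_{R'}(\bar R,D'))$, and $\mathbf R\mathrm{Hom}_{R'}(\bar R,D')\simeq\mathbf R\mathrm{Hom}_R(k,D)\otimes_RR'$ is a shift of $\bar R$. As $\bar R$ is regular, $\mathbf R\mathrm{Hom}_{R'}(l',D')$ is bounded, so $D'$ has finite injective dimension.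

Third, the defects do not change. We have $\operatorname{cmd}\varphi=\operatorname{cmd}_S(D'\otimes^{\mathbf L}_{R'}S)=\operatorname{cmd}\varphi'$. By Fact A (flat case), $\operatorname{cmd}\iota\psi=\operatorname{cmd}\psi+\operatorname{cmd}\bar R=\operatorname{cmd}\psi$. And $\varphi\psi=\varphi'(\iota\psi)$. So we may replace $(\psi,\varphi)$ by $(\iota\psi,\varphi')$ and assume $\varphi$ surjective.

**Step 2: the complex $E$ controls all three defects.** Let $\varphi$ be surjective with kernel $I$; finite flat dimension of the finite module $S$ means $\operatorname{pd}_RS<\infty$. Normalize $D$, and let $C=D^Q\otimes^{\mathbf L}_QR\in D^f_b(R)$ and $E=\mathbf R\mathrm{Hom}_R(C,D)$. Changing $D$ or $D^Q$ by a shift only shifts $E$, which does not affect (b). By (3.4), $\operatorname{cmd}\psi=\operatorname{cmd}_RC=\operatorname{amp}E$. By (3.5),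
$$\operatorname{cmd}\varphi\psi=\operatorname{cmd}_S(C\otimes^{\mathbf L}_RS)=\operatorname{amp}\mathbf R\mathrm{Hom}_R(C\otimes^{\mathbf L}_RS,D)=\operatorname{amp}\mathbf R\mathrm{Hom}_R(S,E).$$

**Step 3: the depth of $E$ at each prime.** By duality, adjunction and tensor evaluation (which applies as $\operatorname{fd}_QR<\infty$),
$$\mathbf R\mathrm{Hom}_R(E,E)\simeq\mathbf R\mathrm{Hom}_R(C,C)\simeq\mathbf R\mathrm{Hom}_Q(D^Q,D^Q\otimes^{\mathbf L}_QR)\simeq\mathbf R\mathrm{Hom}_Q(D^Q,D^Q)\otimes^{\mathbf L}_QR\simeq R.$$
Localizing and applying (3.2) over $R_{\mathfrak p}$,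
$$E_{\mathfrak p}\ne0\quad\text{and}\quad\operatorname{depth}E_{\mathfrak p}=\operatorname{depth}R_{\mathfrak p}-\inf E_{\mathfrak p}\quad\text{for all }\mathfrak p.\tag{10.1}$$

**Step 4: the amplitude of $\mathbf R\mathrm{Hom}_R(S,E)$.** As $\operatorname{pd}_RS<\infty$, $\mathbf R\mathrm{Hom}_R(S,E)\simeq\mathbf R\mathrm{Hom}_R(S,R)\otimes^{\mathbf L}_RE$, so by (3.1) its infimum is $\inf E-\operatorname{pd}_RS$. By (3.3), (3.2) and (10.1) its supremum is
$$-\min_{\mathfrak p\supseteq I}\operatorname{depth}E_{\mathfrak p}=-\min_{\mathfrak p\supseteq I}(\operatorname{depth}R_{\mathfrak p}-\inf E_{\mathfrak p}).$$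
Hence
$$\operatorname{cmd}\varphi\psi=\operatorname{pd}_RS-\inf E-\min_{\mathfrak p\supseteq I}(\operatorname{depth}R_{\mathfrak p}-\inf E_{\mathfrak p}).$$
Subtracting this from $\operatorname{cmd}\psi+\operatorname{cmd}\varphi=\sup E-\inf E+\operatorname{pd}_RS-\operatorname{grade}_RS$ gives the formula in (b).

**Step 5: the inequalities in (a).** Both summands in the bracket of (b) are nonnegative, because $\operatorname{grade}_RS=\min_{\mathfrak p\supseteq I}\operatorname{depth}R_{\mathfrak p}$ and $\inf E_{\mathfrak p}\le\sup E_{\mathfrak p}\le\sup E$. This is the upper bound for surjective $\varphi$, and by Step 1 in general. The lower bound is Fact B. If $\operatorname{cmd}\psi=0$ or $\operatorname{cmd}\varphi=0$, the two bounds coincide.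

**Step 6: $Q$ Gorenstein.** Then $C\simeq R$ and $E\simeq D$ up to shift. By (3.4) with $X=R$, $\sup D=\dim R$. By (10.1) and $\operatorname{depth}D_{\mathfrak p}=-\dim R/\mathfrak p$, $\inf D_{\mathfrak p}=\operatorname{depth}R_{\mathfrak p}+\dim R/\mathfrak p$. So the bracket at $\mathfrak p$ is $\dim R-\dim R/\mathfrak p-\operatorname{grade}_RS$, and its minimum over $\mathfrak p\supseteq I$ is $\dim R-\dim S-\operatorname{grade}_RS$. This proves (a) and (b).

For the example of Theorem 1 the bracket is $4-1-2=1$ at $P$ and at $\eta$, and $4-0-2=2$ at $\mathfrak m$. The minimum is $1=1+1-1$.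

## 11. Which triples of defects occur: Theorem 2 (c)

Necessity is (a). For sufficiency we realize a few triples and add them up by completed tensor products. Consider pairs $(R,S)$ where $R$ is a quotient of a power series ring $Q$ over $k$ (possibly $Q=k$) and $S=R/I$ with $\operatorname{pd}_RS<\infty$. Put
$$\tau(R,S)=(\operatorname{cmd}R,\ \operatorname{pd}_RS-\operatorname{grade}_RS,\ \operatorname{cmd}S).$$
By (3.5) and the computation for regular $Q$ in Section 1, this is $(\operatorname{cmd}\psi,\operatorname{cmd}\varphi,\operatorname{cmd}\varphi\psi)$. For $A=k[[X]]/\mathfrak a$ and $B=k[[Z]]/\mathfrak b$, with $X,Z$ finite sets of variables, let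
$$A\hat\otimes B=k[[X,Z]]/(\mathfrak a,\mathfrak b)=A\otimes_{k[[X]]}B[[X]].$$
For instance $k[[X]]\hat\otimes k[[Z]]=k[[X,Z]]$.

**Proposition 11.1.** $\tau(R'\hat\otimes R'',S'\hat\otimes S'')=\tau(R',S')+\tau(R'',S'')$.

**Step 1: flatness.** Let $N$ be a finite $A$-module and put $N_B:=N\otimes_A(A\hat\otimes B)=N\otimes_{k[[X]]}B[[X]]$. We show that $N_B$ is flat over $B$. First, $B[[X]]$ is flat over $k[[X]]$ by the local criterion, since $X$ is a regular sequence on it. So if $H$ is a resolution of $N$ by finite free $k[[X]]$-modules, then $H\otimes_{k[[X]]}B[[X]]$ is a resolution of $N_B$ by $B$-flat modules. Since $B[[X]]\otimes_Bk=k[[X]]$, we get $\operatorname{Tor}^B_i(N_B,k)=H_i(H)=0$ for $i>0$. As $N_B$ is finite over the local ring $B[[X]]$, the local criterion applies.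

In particular $A\hat\otimes B$ is flat over $B$ with closed fibre $A$, and by symmetry it is flat over $A$. So dimension and depth are additive for $\hat\otimes$. This gives additivity of the first and third entries of $\tau$.

**Step 2: projective dimension.** Let $R=R'\hat\otimes R''$ and $S=S'\hat\otimes S''=(S'\otimes_{R'}R)\otimes_{R''}S''$. Let $F',F''$ be the minimal free resolutions of $S'$ over $R'$ and of $S''$ over $R''$. Put $F=(F'\otimes_{R'}R)\otimes_{R''}F''$, a bounded minimal complex of finite free $R$-modules. Since $R$ is flat over $R'$, $F'\otimes_{R'}R$ resolves $S'\otimes_{R'}R$. Since $F''$ is free, $F\simeq(S'\otimes_{R'}R)\otimes_{R''}F''$. By Step 1 with $N=S'$, the module $S'\otimes_{R'}R$ is flat over $R''$, so the latter complex is $\simeq S$. So $F$ is the minimal free resolution of $S$, and $\operatorname{pd}_RS=\operatorname{pd}_{R'}S'+\operatorname{pd}_{R''}S''$.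

**Step 3: grade.** We have $F^*=(F'^*\otimes_{R'}R)\otimes_{R''}F''^*$. The terms of $F''^*$ are free over $R''$. The modules $H_q(F'^*)\otimes_{R'}R=H_q(F'^*\otimes_{R'}R)$ are flat over $R''$ by Step 1. So the double complex, bounded in both directions, gives a convergent spectral sequence
$$E^2_{p,q}=(H_q(F'^*)\otimes_{R'}R)\otimes_{R''}H_p(F''^*)\Rightarrow H_{p+q}(F^*).$$
Let $g'=\operatorname{grade}_{R'}S'$ and $g''=\operatorname{grade}_{R''}S''$. Then $E^2_{p,q}=0$ unless $q\le-g'$ and $p\le-g''$. So $H_i(F^*)=0$ for $i>-g'-g''$. The corner $(p,q)=(-g'',-g')$ is the only possibly nonzero term of its total degree. The differentials $E^r_{p,q}\to E^r_{p-r,q+r-1}$ into and out of it vanish, so it equals $H_{-g'-g''}(F^*)$. It is nonzero, since tensoring it with $k$ gives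
$$(H_{-g'}(F'^*)\otimes_{R'}k)\otimes_k(H_{-g''}(F''^*)\otimes_{R''}k)\ne0 .$$
So $\operatorname{grade}_RS=g'+g''$. With Step 2 this gives additivity of the second entry. $\square$

**Step 4: building blocks.** Let $B=k[[x,y]]/(x^2,xy)$.

- $\tau(k,k)=(0,0,0)$.
- $\tau(B,B)=(1,0,1)$, since $\dim B=1$ and $\operatorname{depth}B=0$.
- $\tau(k[[x,y]],B)=(0,1,1)$, since $\operatorname{pd}=2$ and $\operatorname{grade}=1$ (Section 1).
- Theorem 1 gives a pair with $\tau=(1,1,1)$.

**Step 5: combination.** Let $\max\{d_1,d_2\}\le d_3\le d_1+d_2$ and put $m=d_1+d_2-d_3$, so $0\le m\le\min\{d_1,d_2\}$. Then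
$$(d_1,d_2,d_3)=m(1,1,1)+(d_1-m)(1,0,1)+(d_2-m)(0,1,1),$$
and $(d_1,d_2,d_3)$ is realized by Proposition 11.1. $\blacksquare$

In particular $\operatorname{cmd}\psi+\operatorname{cmd}\varphi-\operatorname{cmd}\varphi\psi$ can be any integer $m\ge0$, for example with all three Cohen–Macaulay defects equal to $m$.
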